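# Large deviations for the power-of-$d$ queueing system

## 1. What it costs to run a Poisson clock at the wrong speed

There are $n$ servers, each with its own queue and service rate $1$. Jobs arrive at total rate $n\lambda$. Each arriving job looks at $d$ queues chosen uniformly at random and joins the shortest of them. Let $X_i^n(t)$ be the proportion of queues of length at least $i$, so $X^n_0\equiv 1\ge X_1^n\ge X_2^n\ge\cdots\ge 0$. An arrival raises $X_i^n$ by $1/n$ exactly when the shortest of the $d$ inspected queues has length $i-1$, that is, when all $d$ have length $\ge i-1$ but not all have length $\ge i$. For large $n$ this has probability close to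
$$R_i(z)=z_{i-1}^d-z_i^d\qquad\text{at } z=X^n .$$
A departure lowers $X_i^n$ by $1/n$ when a queue of length exactly $i$ finishes a job, which happens at rate $n q_i(X^n)$ with $q_i(z)=z_i-z_{i+1}$.

The question: given a path $\psi=(\psi_i(t))$, how small is the probability that $X^n$ stays close to $\psi$ on $[0,T]$?

Here is the answer one would first guess. A Poisson clock of rate $nr$, observed for time $h$, rings $m\approx nah$ times with probability $e^{-nrh}(nrh)^m/m!$. By Stirling's formula this is $\exp\{-nhL(a,r)+O(\log n)\}$, where $L(a,r)=a\log\frac ar-a+r$. The system has an arrival clock of rate $n\lambda R_i$ and a service clock of rate $nq_i$ at each level $i$. If the clocks at level $i$ ring at speeds $na_i$ and $nb_i$, then $\psi_i'=a_i-b_i$. So the guess is that the probability is about $e^{-nI(\psi)}$, where $I(\psi)$ is the minimum of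
$$\sum_{i\ge1}\int_0^T\big[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))\big]\,ds\qquad\text{over all } a_i,b_i\ge0\text{ with }\psi_i'=a_i-b_i. \tag{1}$$

Let us test it.

*Empty, and staying empty.* Start from $x=(1,0,0,\dots)$ and let $\psi\equiv x$. Here $R_1=1$, all other $R_i$ and all $q_i$, $i\ge1$, vanish. A clock of rate $0$ cannot ring, so $b_1=0$, hence $a_1=0$, and the cost is $L(0,\lambda)T=\lambda T$. The exact probability that $X^n\equiv x$ is the probability of no arrival, $e^{-n\lambda T}$. The exponents agree.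

*All queues of length one, and staying so.* Let $\psi\equiv x=(1,1,0,\dots)$. Level 1 has $R_1=0$, $q_1=1$, so $a_1=0$, $b_1=0$, at price $1$ per unit time. Level 2 has $R_2=1$, $q_2=0$, at price $\lambda$. The total is $(\lambda+1)T$, and the exact probability of no jump is $e^{-n(\lambda+1)T}$.

*A fraction $u\in(0,1)$ of queues busy with one job, constantly.* Let $\psi\equiv x=(1,u,0,\dots)$. At level 1 the two fluxes must be equal, $a_1=b_1=a$. With $r=\lambda(1-u^d)$, $q=u$, the function $a\log\frac{a^2}{rq}-2a+r+q$ has derivative $\log\frac{a^2}{rq}$, so the minimum is at $a=\sqrt{rq}$ with value $(\sqrt r-\sqrt q)^2$. At level 2 nothing may happen, at price $\lambda u^d$. So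
$$I(\psi)=T\Big[\big(\sqrt{\lambda(1-u^d)}-\sqrt u\,\big)^2+\lambda u^d\Big].$$
As $u\to0$ this tends to $\lambda T$ and as $u\to1$ to $(\lambda+1)T$, in agreement with the first two tests.

*The typical path.* If $\psi_i'=\lambda R_i(\psi)-q_i(\psi)$, take $a_i=\lambda R_i$, $b_i=q_i$: cost $0$.

All tests agree with the guess. But note what happened in the first two: rates vanish on the boundary of the state space, and there $L(a,r)$ blows up as $r\to0$ with $a>0$. There are also infinitely many levels. The guess, in its precise form, is posed as a conjecture in the slides "Large Deviations And Calculus Of Variations For Some Pure Jump Interacting Particle Systems" (https://app.icerm.brown.edu/assets/525/8018/8018_4707_Wu_091420241200_Slides.pdf). We prove that it is true. The trouble just described enters in the lower bound; Section 8 shows where.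

## 2. Path space, rate function, and the two theorems

Let $d\ge2$ be a fixed integer, $\lambda>0$, $T\in(0,\infty)$. The dynamics are, for $i\ge1$,
$$X_i^n(t)=X_i^n(0)+\frac1n\int_{[0,t]\times[0,1]}\mathbf 1_{[0,R_i^n(X^n(s-))]}(y)\,N_i^{n\lambda}(ds\,dy)-\frac1n\int_{[0,t]\times[0,1]}\mathbf 1_{[0,X_i^n(s-)-X_{i+1}^n(s-)]}(y)\,\bar N_i^{n}(ds\,dy),\tag{2}$$
where $R_i^n(z)=\big[\binom{nz_{i-1}}d-\binom{nz_i}d\big]/\binom nd$, and $N_i^{n\lambda},\bar N_i^n$ are independent Poisson random measures on $[0,T]\times[0,1]$ with intensities $n\lambda\,ds\,dy$ and $n\,ds\,dy$. A clock with state-dependent rate is thus realized by throwing points into a strip and counting those in the current band.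

For a small example take $n=4$, $d=2$, queue lengths $0,0,1,2$. Then $X_1=\frac12$, $X_2=\frac14$, $X_3=0$. The arriving job sees two of the four queues; it joins a queue of length $1$ only if it inspects the two busy ones, one pair out of six. Indeed $R_1^n=(6-1)/6$, $R_2^n=(1-0)/6$, $R_3^n=0$. The limits are $R_1=\frac34$, $R_2=\frac3{16}$, $R_3=\frac1{16}$, again with sum $1$.

The initial conditions $X^n(0)$ are deterministic, describe $n$ finite queues (so $X_i^n(0)\in\frac1n\mathbb Z$, and $X_i^n(0)=0$ for all large $i$), and converge coordinatewise to $x=(x_i)_{i\ge0}$ with $x_0=1\ge x_1\ge\cdots\ge0$ and $x_i\to0$.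

Put $\mathcal S=\{z\in\mathbb R^\infty:1=z_0\ge z_1\ge z_2\ge\cdots\ge0\}$, a closed subset of $\mathbb R^\infty$ (product topology). Let $\mathcal D^\infty=\mathbb D([0,T]:\mathbb R^\infty)$ with the Skorokhod topology $J_1$: $f^m\to f$ if there are increasing homeomorphisms $\sigma_m$ of $[0,T]$ such that $\sigma_m(t)\to t$ and $f^m(\sigma_m(t))\to f(t)$, both uniformly in $t$, distances in $\mathbb R^\infty$ being measured by $\sum_i2^{-i}\min(1,|z_i-z_i'|)$. Let $\mathcal C^\infty=\mathcal C([0,T]:\mathbb R^\infty)\subset\mathcal D^\infty$. "Borel" always refers to $J_1$.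

**Definition (rate function $I$).** Let $\ell(u)=u\log u-u+1$ on $[0,\infty)$, $0\log0=0$, so $\ell(0)=1$. For $\psi\in\mathcal C^\infty$ with $\psi_0\equiv1$,
$$I(\psi)=\inf_{\boldsymbol\varphi}\sum_{i=1}^\infty\int_{[0,T]\times[0,1]}\big(\lambda\ell(\varphi_i(s,y))+\ell(\bar\varphi_i(s,y))\big)\,ds\,dy,\tag{3}$$
the infimum being over all families of nonnegative measurable functions $\varphi_i,\bar\varphi_i$ on $[0,T]\times[0,1]$ such that for all $i\ge1$, $t\in[0,T]$,
$$\psi_i(t)=x_i+\lambda\int_{[0,t]\times[0,1]}\mathbf 1_{[0,R_i(\psi(s))]}(y)\varphi_i\,ds\,dy-\int_{[0,t]\times[0,1]}\mathbf 1_{[0,\psi_i(s)-\psi_{i+1}(s)]}(y)\bar\varphi_i\,ds\,dy,\tag{4}$$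
with $\inf\emptyset=\infty$. For every other $\psi\in\mathcal D^\infty$, $I(\psi)=\infty$. A family satisfying (4) is called admissible.

**Theorem 1.** Under these assumptions, $I$ is a rate function on $\mathcal D^\infty$ with compact level sets $\{I\le c\}$, $c<\infty$, and for all Borel $F,G\subset\mathcal D^\infty$, $F$ closed, $G$ open,
$$\limsup_n\tfrac1n\log P(X^n\in F)\le-\inf_FI,\qquad\liminf_n\tfrac1n\log P(X^n\in G)\ge-\inf_GI .$$

This is the large deviation principle (LDP) with speed $n$: the conjecture is true. For the supplements we need a little notation. For $a,r\ge0$ put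
$$L(a,r)=\sup_{\beta\in\mathbb R}\,[\beta a-r(e^\beta-1)].$$
For $r>0$ this is $a\log\frac ar-a+r=r\,\ell(a/r)$ (the maximizer is $\beta=\log\frac ar$ when $a>0$; for $a=0$ let $\beta\to-\infty$). Also $L(0,0)=0$ and $L(a,0)=\infty$ for $a>0$. On $\mathcal D^\infty$ put
$$\rho(f,g)=\sum_{i\ge0}2^{-i}\min\big(1,\sup_{t\le T}|f_i(t)-g_i(t)|\big),\qquad\|f-g\|_\infty=\sup_i\sup_t|f_i(t)-g_i(t)|.$$

**Theorem 2 (supplements).**

1. *(Explicit rate.)* $I(\psi)<\infty$ forces $\psi(t)\in\mathcal S$ for all $t$, $\psi(0)=x$, absolutely continuous coordinates, and $\sup_t\psi_i(t)\to0$ as $i\to\infty$. For $\mathcal S$-valued $\psi\in\mathcal C^\infty$ with $\psi(0)=x$, with $v=\psi_i'$, $r=\lambda R_i(\psi)$, $q=q_i(\psi)$,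
$$I(\psi)=\sum_{i\ge1}\int_0^T\Lambda(v;r,q)\,ds,\qquad\Lambda(v;r,q)=v\log\tfrac{v+\sqrt{v^2+4rq}}{2r}-\sqrt{v^2+4rq}+r+q\quad(r,q>0),$$
and $\Lambda(v;r,q)=\min_{a-b=v,\ a,b\ge0}[L(a,r)+L(b,q)]$ in general ($I=\infty$ if some $\psi_i$ is not absolutely continuous).
2. *(Finer topology.)* The LDP holds, with compact level sets, for Borel subsets of $\mathcal D^\infty$ that are open/closed for $\|\cdot\|_\infty$.
3. *(Zero set.)* $I$ has a unique zero $\psi^*$, the unique $\mathcal S$-valued solution of $\psi_i'=\lambda(\psi_{i-1}^d-\psi_i^d)-(\psi_i-\psi_{i+1})$, $i\ge1$, $\psi(0)=x$. For each $\delta>0$, $P(\|X^n-\psi^*\|_\infty\ge\delta)$ decays exponentially in $n$.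
4. *(Range.)* Theorem 1 (also for $\rho$-open/closed Borel sets) and the formulas for $I$ in (1) remain true without $x_i\to0$, for arbitrary $x\in\mathcal S$, and also for $d=1$; in (1), $\sup_t\psi_i\to0$ becomes $\sup_t|\psi_i(t)-x_i|\to0$.

With part 4 in view, in Sections 3 to 7 we allow any $d\ge1$ and any $x\in\mathcal S$.

*Reduction to the metric $\rho$.* The space $(\mathcal D^\infty,\rho)$ is complete, and $\mathcal C^\infty$ is $\rho$-closed. Convergence in $\rho$ implies convergence in $J_1$ (take $\sigma_m=\mathrm{id}$). The converse fails: if one coordinate is $\mathbf 1_{[T/2+1/m,T]}$, the paths converge in $J_1$ to the path with $\mathbf 1_{[T/2,T]}$ there, but the sup-distance in that coordinate is $1$. So $J_1$-open (closed) sets are $\rho$-open (closed), and $\rho$-compact sets are $J_1$-compact, hence $J_1$-closed. It therefore suffices to prove both bounds for Borel sets that are $\rho$-open or $\rho$-closed, and that level sets are $\rho$-compact. For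 fixed $\psi\in\mathcal D^\infty$ the map $f\mapsto\rho(f,\psi)$ is Borel, since by right-continuity each supremum is over a countable set of times; so $\rho$-balls are Borel. Other $\rho$-open sets are used only when assumed Borel.

## 3. Calculus of $L$, $R_i$ and the finite-$n$ rates

This section collects the inequalities that do all the later bookkeeping. For $z\in\mathcal S$,
$$R_i(z)=(z_{i-1}-z_i)\sum_{k=0}^{d-1}z_{i-1}^kz_i^{d-1-k}\in[0,1],\tag{5}$$
$$\sum_{i\ge1}R_i(z)\le1,\qquad\sum_{i\ge0}q_i(z)\le1,\qquad\text{with equality if }z_i\to0,\tag{6}$$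
by telescoping, and since $|u^d-w^d|\le d|u-w|$ on $[0,1]$,
$$|R_i(z)-R_i(z')|\le d\big(|z_{i-1}-z_{i-1}'|+|z_i-z_i'|\big),\qquad z,z'\in\mathcal S.\tag{7}$$

**Lemma 1.** For $a,a',r,r'\ge0$:

* (L1) $\beta a\le L(a,r)+r(e^\beta-1)$ for all $\beta\in\mathbb R$. With $r=1$: $\beta\varphi\le\ell(\varphi)+e^\beta-1$; in particular $\varphi\le\ell(\varphi)+e-1$.
* (L2) $L(a+a',r+r')\le L(a,r)+L(a',r')$, and $L(sa,sr)=sL(a,r)$ for $s>0$.
* (L3) If $r'\ge r$, then $L(a,r')\le L(a,r)+r'-r$.
* (L4) If $1\le\kappa<\infty$, $p\ge0$ and $r'\ge\kappa^{-p}r$, then $L(a,r')\le L(a,r)+p\,a\log\kappa+|r'-r|$.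
* (L5) If $0<s\le1$, then $L(sa,s^dr)\le sL(a,r)+(d-1)s\log(1/s)\,a$.

*Proof.* (L1) is the definition. A supremum of linear functions of $(a,r)$ is subadditive and positively homogeneous: (L2). (L3) is (L2) with $L(0,r'-r)=r'-r$. For (L4) with $r>0$ we have $r'>0$ and $L(a,r')-L(a,r)=a\log\frac r{r'}+r'-r$. If $r=0$, the right side is infinite unless $a=0$, and then the claim is $r'\le r'$. For (L5) with $r>0$, the left side equals $s[a\log\frac ar-a+r]+(d-1)s\log(1/s)\,a-sr+s^dr$, and $s^dr\le sr$; for $r=0$ only $a=0$ matters. $\square$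

*The finite-$n$ rates.* Let $n\ge2d$ and $B_n(u)=\binom{nu}d/\binom nd=\prod_{j<d}\frac{nu-j}{n-j}$ for $u\in\{0,\frac1n,\dots,1\}$. Each factor lies in $[-1,1]$ (as $j<d\le n/2$), and $u-\frac{nu-j}{n-j}=\frac{j(1-u)}{n-j}\le\frac d{n-d}$. Replacing the $d$ factors by $u$ one at a time gives $|B_n(u)-u^d|\le C_d/n$ with $C_d=2d^2$. Hence
$$|R_i^n(z)-R_i(z)|\le 2C_d/n\qquad\text{for grid-valued }z\in\mathcal S,\tag{8}$$
and $B_n$ is nondecreasing on the grid, so $R_i^n\ge0$ there.

So $X^n$ is a pure jump Markov process with jumps $+\mathbf e_i/n$ at rate $n\lambda R_i^n(X^n)$ and $-\mathbf e_i/n$ at rate $nq_i(X^n)$. (Marks $y=0$ have probability $0$.) It stays in $\mathcal S$: an up jump at level $i$ requires $X_{i-1}>X_i$, a down jump $X_i>X_{i+1}$, and the grid has step $1/n$. In each state only finitely many levels have positive rate. Since $\sum_iR_i^n(X^n)=B_n(1)-0=1$ and $\sum_{i\ge1}q_i\le1$, the total rate is at most $n(\lambda+1)$. So the number $\mathcal N$ of jumps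 on $[0,T]$ is stochastically dominated by a Poisson variable with mean $n(\lambda+1)T$, and $E[\mathcal N^2K^{\mathcal N}]<\infty$ for all $K$.

## 4. Changing the speed of the clocks by a deterministic factor

Both bounds use a change of measure under which the clock at level $i$ runs at $\theta_i(s)$, respectively $\bar\theta_i(s)$, times its natural rate. Recall that $H(\tilde P|P)=\tilde E\log\frac{d\tilde P}{dP}$ is the relative entropy.

**Lemma 2.** Let $K\ge1$ and let $\theta_i,\bar\theta_i:[0,T]\to[0,K]$, $i\ge1$, be deterministic measurable functions. Put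
$$Z_t=\Big(\prod_{\text{jumps}\le t}\theta\Big)\exp\Big\{-n\int_0^t\sum_i\big[\lambda R_i^n(X^n)(\theta_i-1)+q_i(X^n)(\bar\theta_i-1)\big]ds\Big\},\qquad Z=Z_T,\tag{9}$$
where an up (down) jump at level $i$ at time $s$ contributes the factor $\theta_i(s)$ ($\bar\theta_i(s)$). Then $EZ=1$. Under $d\tilde P=Z\,dP$ the up and down jumps at level $i$ have intensities $n\lambda R_i^n(X^n)\theta_i$ and $nq_i(X^n)\bar\theta_i$; a clock whose factor is $0$ at times $s$ in some set does not ring at such times, $\tilde P$-a.s.; and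
$$\tfrac1nH(\tilde P|P)=\tilde E\int_0^T\sum_i\big[\lambda R_i^n(X^n)\ell(\theta_i)+q_i(X^n)\ell(\bar\theta_i)\big]ds.\tag{10}$$

*Proof.* Index jump types by $k=(i,\pm)$, with counting processes $N_k$, intensities $\mu_k$, multipliers $\theta_k$, and $M_k=N_k-\int\mu_k\,ds$. At a jump of type $k$, $Z$ jumps by $Z_-(\theta_k-1)$, and between jumps $dZ=-Z\sum_k(\theta_k-1)\mu_k\,ds$. So $dZ=\sum_kZ_-(\theta_k-1)\,dM_k$. Until the $m$-th jump $Z_-$ is bounded, and the total rate is bounded, so $Z$ is a local martingale. Because $\theta\ge0$, $\sup_tZ_t\le K^{\mathcal N}e^{n(\lambda+1)T}$, which is integrable. Hence $Z$ is a martingale and $EZ=1$.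

Let $f_k$ be deterministic measurable functions, bounded uniformly in $k$. Put $S_t=\sum_k\int_0^tf_k\,dN_k$ and $A_t=\int_0^t\sum_kf_k\theta_k\mu_k\,ds$. By the product rule, including the common jumps $Z_-(\theta_k-1)f_k$ of $Z$ and $S$,
$$d\big(Z(S-A)\big)=(S-A)_-\,dZ+\sum_kZ_-f_k\theta_k\,dN_k-Z\sum_kf_k\theta_k\mu_k\,ds=(S-A)_-\,dZ+\sum_kZ_-f_k\theta_k\,dM_k .$$
This is a local martingale dominated by a constant times $(1+\mathcal N)K^{\mathcal N}$, hence a martingale. So $S-A$ is a $\tilde P$-martingale: the intensities under $\tilde P$ are $\theta_k\mu_k$. In particular $\tilde E\sum_k\int f_k\,dN_k=\tilde E\int\sum_kf_k\theta_k\mu_k\,ds$, and by monotone convergence this extends to all measurable $f_k\ge0$. Taking $f_k=\mathbf 1_{\{\theta_k=0\}}$, the expected number of rings at times with $\theta_k=0$ is $0$.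

So $\tilde P$-a.s. $\log Z=\sum_k\int\log\theta_k\,dN_k-\int\sum_k(\theta_k-1)\mu_k\,ds$, with $\log\theta_k$ replaced by $0$ where $\theta_k=0$. Apply the formula to the positive and negative parts of $\log\theta_k$; as $\theta|\log\theta|$ is bounded on $[0,K]$ and $\sum_k\mu_k\le n(\lambda+1)$, both expectations are finite. We get $\tilde E\log Z=\tilde E\int\sum_k\mu_k[\theta_k\log\theta_k-\theta_k+1]ds$, which is (10). $\square$

## 5. Paths of finite cost cannot leave $\mathcal S$

The definition of $I$ allows continuous paths with values anywhere in $\mathbb R^\infty$, while $X^n\in\mathcal S$. We must check that paths outside $\mathcal S$ have infinite cost, and that a path of finite cost hardly moves its high coordinates.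

**Lemma 3.** Let $I(\psi)<\infty$. Then $\psi(0)=x$, $\psi(t)\in\mathcal S$ for all $t$, every $\psi_i$ is absolutely continuous, and $\sup_t|\psi_i(t)-x_i|\to0$ as $i\to\infty$. In particular, if $x_i\to0$, then $\sup_t\psi_i(t)\to0$.

*Proof.* Fix an admissible family of finite cost. Let $c_i=\int(\lambda\ell(\varphi_i)+\ell(\bar\varphi_i))\,ds\,dy$, so $\sum_ic_i<\infty$, and
$$A_i(s)=\lambda\int_0^1\mathbf 1_{[0,R_i(\psi(s))]}(y)\varphi_i(s,y)\,dy,\qquad E_i(s)=\int_0^1\mathbf 1_{[0,\psi_i(s)-\psi_{i+1}(s)]}(y)\bar\varphi_i(s,y)\,dy.\tag{11}$$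
By $\varphi\le\ell(\varphi)+e-1$ these are integrable. So $\psi_i$ is absolutely continuous with $\psi_i'=A_i-E_i$, where $A_i,E_i\ge0$, $A_i=0$ where $R_i(\psi)\le0$, and $E_i=0$ where $\psi_i\le\psi_{i+1}$ (the band is then empty or a single point). Put $u_i(t)=\max_{s\le t}\psi_i(s)^-$, where $w^-=\max(-w,0)$.

**Step (a): $u_i(T)\le u_{i+1}(T)$ for $i\ge1$.** This says that the negative excursion can only grow with the level. Suppose not. Take $b\in(u_{i+1}(T),u_i(T))$ and $t^*$ with $\psi_i(t^*)=-u_i(T)$. Let $s_0<t^*$ be the last time before $t^*$ with $\psi_i=-b$; it exists because $\psi_i(0)=x_i\ge0$. On $(s_0,t^*]$ we have $\psi_i<-b<-u_{i+1}(T)\le\psi_{i+1}$, so $E_i=0$ and $\psi_i'\ge0$. Then $\psi_i(t^*)\ge-b$, a contradiction.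

**Step (b): $u_i(T)\to0$ as $i\to\infty$.** If $\psi_i(t)<0$, let $s_0$ be the last zero of $\psi_i$ before $t$ (or $s_0=0$ if $\psi_i(0)=0$ is that zero). On $(s_0,t]$, $\psi_i-\psi_{i+1}<-\psi_{i+1}\le u_{i+1}(s)$, so the band in $E_i$ has length at most $u_{i+1}(s)$, and at most $1$. Since $-\psi_i(t)\le\int_{s_0}^tE_i\,ds$ and $\bar\varphi_i\le\ell(\bar\varphi_i)+e-1$,
$$u_i(t)\le(e-1)\int_0^tu_{i+1}(s)\,ds+c_i,\qquad u_i(T)\le B:=(e-1)T+\sup_jc_j .$$
Iterating the first bound $m$ times and then using the second,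
$$u_i(T)\le\sum_{k<m}\frac{((e-1)T)^k}{k!}c_{i+k}+B\frac{((e-1)T)^m}{m!}.$$
Let $m\to\infty$: $u_i(T)\le e^{(e-1)T}\sup_{j\ge i}c_j\to0$ as $i\to\infty$.

By (a), $u_i(T)$ is nondecreasing in $i$; by (b) it tends to $0$. So $u_i\equiv0$, that is, $\psi_i\ge0$ for all $i$.

**Step (c): $\psi_i\ge\psi_{i+1}$ for $i\ge0$.** If $\psi_{i+1}(t)>\psi_i(t)$, let $s_0$ be the last time of equality before $t$; it exists since $x_{i+1}\le x_i$. On $(s_0,t]$, $0\le\psi_i<\psi_{i+1}$. So $R_{i+1}(\psi)<0$ and $A_{i+1}=0$; and $E_i=0$ if $i\ge1$. Then $(\psi_i-\psi_{i+1})'=A_i+E_{i+1}\ge0$ if $i\ge1$, and $(\psi_0-\psi_1)'=E_1\ge0$ if $i=0$. So $\psi_i(t)\ge\psi_{i+1}(t)$, a contradiction. Hence $\psi(t)\in\mathcal S$.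

**Step (d): high coordinates hardly move.** By $\varphi\le\ell(\varphi)+e-1$ on the bands,
$$|\psi_i(t)-x_i|\le\int_0^T(A_i+E_i)\,ds\le(e-1)\int_0^T\big(\lambda R_i(\psi)+q_i(\psi)\big)ds+c_i .$$
By (6) the right side is summable over $i$, so it tends to $0$. $\square$

## 6. A variational formula for $I$ and compact level sets

Two representations of $I$ are needed: a supremum of $\rho$-continuous functionals (for the upper bound and the level sets), and the flux form (1) with a definite minimizer (for the lower bound).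

Let $\mathcal V=\{\psi\in\mathcal C^\infty:\psi(t)\in\mathcal S\ \forall t,\ \psi(0)=x\}$, a $\rho$-closed set. For a step function $\alpha$ on $[0,T]$ and $\psi\in\mathcal V$ put
$$J_i(\alpha)=\int\alpha\,d\psi_i-\int_0^T\big[\lambda R_i(\psi)(e^\alpha-1)+q_i(\psi)(e^{-\alpha}-1)\big]ds,\tag{12}$$
where $\int\alpha\,d\psi_i$ is a finite sum of increments times values. For step functions $\alpha=(\alpha_1,\dots,\alpha_k)$ put $J_\alpha(\psi)=\sum_{i\le k}J_i(\alpha_i)$. Let
$$\Lambda(v;r,q)=\sup_\beta\big[\beta v-r(e^\beta-1)-q(e^{-\beta}-1)\big]\ge0.\tag{13}$$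

**Lemma 4.** $I=\infty$ off $\mathcal V$. For $\psi\in\mathcal V$,
$$I(\psi)=\sup_{k,\alpha}J_\alpha(\psi)=\sum_{i\ge1}\int_0^T\Lambda\big(\psi_i';\lambda R_i(\psi),q_i(\psi)\big)ds\quad(=\infty\text{ if some }\psi_i\text{ is not absolutely continuous}).\tag{14}$$
If $I(\psi)<\infty$, then with $v=\psi_i'$, $r=\lambda R_i(\psi)$, $q=q_i(\psi)$, the functions $a_i=\frac{v+\sqrt{v^2+4rq}}2$ and $b_i=\frac{-v+\sqrt{v^2+4rq}}2$ are $\ge0$, satisfy $\psi_i'=a_i-b_i$, and
$$I(\psi)=\sum_i\int_0^T\big[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))\big]ds,\qquad\sum_i\int_0^T(a_i+b_i)\,ds<\infty.\tag{15}$$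

*Proof.* The first claim is Lemma 3. Let $\psi\in\mathcal V$ and $J^*=\sup_{k,\alpha}J_\alpha(\psi)$.

**Step 1: $J^*\le I$.** Take an admissible family of finite cost, with $A_i,E_i$ as in (11). Now $R_i(\psi)\in[0,1]$. Integrating $\beta\varphi_i\le\ell(\varphi_i)+e^\beta-1$ over $y\in[0,R_i(\psi)]$ gives $\beta A_i-\lambda R_i(\psi)(e^\beta-1)\le\lambda\int_0^1\ell(\varphi_i)\,dy$; the supremum over $\beta$ is $L(A_i,\lambda R_i(\psi))\le\lambda\int_0^1\ell(\varphi_i)\,dy$. Likewise $L(E_i,q_i(\psi))\le\int_0^1\ell(\bar\varphi_i)\,dy$. By (L1) with $\beta=\alpha_i$ and $\beta=-\alpha_i$,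
$$\alpha_i(A_i-E_i)\le L(A_i,\lambda R_i)+\lambda R_i(e^{\alpha_i}-1)+L(E_i,q_i)+q_i(e^{-\alpha_i}-1).$$
Integrate, sum over $i\le k$, and use $\psi_i'=A_i-E_i$: $J_\alpha(\psi)$ is at most the cost.

**Step 2: $\sum_i\int\Lambda\,ds\le J^*$ when $J^*<\infty$.** The coordinates decouple and $J_i(0)=0$, so $J^*=\sum_iJ_i^*$ with $J_i^*=\sup_\alpha J_i(\alpha)\ge0$. For disjoint intervals $(s_j,t_j)$, finitely many, and $\beta>0$ take $\alpha=\beta\,\mathrm{sgn}(\psi_i(t_j)-\psi_i(s_j))$ on $(s_j,t_j)$ and $0$ elsewhere. Since $\lambda R_i\le\lambda$ and $q_i\le1$,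
$$\beta\sum_j|\psi_i(t_j)-\psi_i(s_j)|\le J^*+(\lambda+1)(e^\beta-1)\sum_j|t_j-s_j|.\tag{16}$$
Given $\epsilon>0$ choose $\beta$ with $J^*/\beta<\epsilon/2$, then $\sum|t_j-s_j|$ small: $\psi_i$ is absolutely continuous. A bounded measurable $\alpha$ is an a.e. limit of uniformly bounded step functions, and $\psi_i'\in L^1$, so $J_i(\alpha)\le J_i^*$ for all bounded measurable $\alpha$ by dominated convergence. Enumerate the rationals as $\beta_1=0,\beta_2,\dots$, and let $\alpha^N(s)$ be the first of $\beta_1,\dots,\beta_N$ maximizing $\beta\psi_i'-\lambda R_i(e^\beta-1)-q_i(e^{-\beta}-1)$ among them. It is measurable and bounded. The integrand of $J_i(\alpha^N)$ is $\ge0$ (as $\beta_1=0$) and increases to $\Lambda$ by continuity in $\beta$. Monotone convergence gives $\int_0^T\Lambda(\psi_i';\lambda R_i,q_i)\,ds\le J_i^*$.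

**Step 3: the optimal fluxes.** We show that the supremum $\Lambda$ is the minimum in (1). By (L1) with $\pm\beta$, $\Lambda(v;r,q)\le L(a,r)+L(b,q)$ whenever $a-b=v$, $a,b\ge0$. When $\Lambda<\infty$, equality holds for $a=\frac{v+\sqrt{v^2+4rq}}2$, $b=a-v$:

* If $r,q>0$: $a,b>0$ and $ab=rq$, so $a=re^\beta$ and $b=qe^{-\beta}$ for some $\beta$. At this $\beta$ the bracket in (13) is $\beta(a-b)-a+r-b+q=(\beta a-a+r)+(-\beta b-b+q)=L(a,r)+L(b,q)$.
* If $r=0<q$: $v>0$ would give $\Lambda=\infty$ (let $\beta\to\infty$). So $v\le0$, $\Lambda=L(-v,q)$, $a=0$, $b=-v$. The case $q=0<r$ is symmetric.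
* If $r=q=0$: finiteness forces $v=0=a=b$.

**Step 4: $I\le\sum_i\int\Lambda\,ds$ when $J^*<\infty$.** By Step 2, $\Lambda<\infty$ a.e. at every level. So the $a_i,b_i$ of the statement satisfy $L(a_i,\lambda R_i)+L(b_i,q_i)=\Lambda<\infty$ a.e.; in particular $a_i=0$ a.e. where $R_i(\psi)=0$ and $b_i=0$ a.e. where $q_i(\psi)=0$. Put $\varphi_i(s,y)=a_i(s)/(\lambda R_i(\psi(s)))$ for $y\le R_i(\psi(s))$ when $R_i(\psi(s))>0$, and $\varphi_i=1$ otherwise; define $\bar\varphi_i$ in the same way from $b_i$ and $q_i$. Then $\lambda\int_0^1\mathbf 1_{[0,R_i]}\varphi_i\,dy=a_i$ and $\int_0^1\mathbf 1_{[0,q_i]}\bar\varphi_i\,dy=b_i$ a.e., so the family is admissible. As $\ell(1)=0$, its cost is $\sum_i\int[L(a_i,\lambda R_i)+L(b_i,q_i)]ds=\sum_i\int\Lambda\,ds$.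

**Step 5: conclusion.** If $J^*<\infty$, then $J^*\le I\le\sum_i\int\Lambda\le J^*$, which is (14) and the first part of (15). If $J^*=\infty$, then $I=\infty$ by Step 1; and if all $\psi_i$ are absolutely continuous, $J_i(\alpha)\le\int\Lambda$ shows $\sum_i\int\Lambda=\infty$ too. Finally, by (L1) with $\beta=1$ and (6), $\sum_i\int(a_i+b_i)\,ds\le I(\psi)+(e-1)(\lambda+1)T$. $\square$

**Lemma 5.** $\{I\le c\}$ is $\rho$-compact, hence $J_1$-compact and $J_1$-closed, for every $c<\infty$.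

*Proof.* Each $J_\alpha$ is $\rho$-continuous on $\mathcal V$, because $\alpha$ is a step function and $R_i,q_i$ are Lipschitz. So $\{I\le c\}=\{\psi\in\mathcal V:J_\alpha(\psi)\le c\ \forall\alpha\}$ is $\rho$-closed. On it (16) gives $\beta|\psi_i(t)-\psi_i(s)|\le c+(\lambda+1)(e^\beta-1)|t-s|$ for all $\beta>0$, so each coordinate is equicontinuous, with values in $[0,1]$. Apply Ascoli's theorem in each coordinate and a diagonal argument. $\square$

## 7. The upper bound

**Lemma 6 (local bound).** For $\psi\in\mathcal C^\infty$: $\displaystyle\lim_{\delta\to0}\limsup_n\tfrac1n\log P(\rho(X^n,\psi)<\delta)\le-I(\psi)$.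

*Proof.* If $\psi\notin\mathcal V$, the probability is $0$ for small $\delta$ and large $n$, because $X^n(t)\in\mathcal S$, $\mathcal S$ is closed, and $X^n(0)\to x$.

Let $\psi\in\mathcal V$ and let $\alpha_1,\dots,\alpha_k$ be step functions with at most $N$ pieces and $|\alpha_i|\le A$. Apply Lemma 2 with $\theta_i=e^{\alpha_i}$, $\bar\theta_i=e^{-\alpha_i}$ for $i\le k$, and factor $1$ otherwise. An up jump of $X_i^n$ contributes $e^{\alpha_i}=\exp\{n\alpha_i\cdot\frac1n\}$, and a.s. no jump occurs at a discontinuity of $\alpha$. So $EZ=1$ reads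
$$1=E\exp n\Big\{\sum_{i\le k}\Big(\int\alpha_i\,dX_i^n-\int_0^T\big[\lambda R_i^n(X^n)(e^{\alpha_i}-1)+q_i(X^n)(e^{-\alpha_i}-1)\big]ds\Big)\Big\}.$$
Suppose $\rho(X^n,\psi)<\delta$ with $\delta':=2^{k+1}\delta\le1$. Then $\sup_t|X_i^n-\psi_i|\le\delta'$ for $i\le k+1$. So $|\int\alpha_i\,d(X_i^n-\psi_i)|\le2NA\delta'$, and by (7), (8), $|R_i^n(X^n)-R_i(\psi)|\le2d\delta'+2C_d/n$ and $|q_i(X^n)-q_i(\psi)|\le2\delta'$ for $i\le k$. The bracket is therefore at least
$$J_\alpha(\psi)-k\big[2NA+T(2\lambda d+2)e^A\big]\delta'-2kT\lambda e^AC_d/n .$$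
Restricting the expectation to this event, the limit in the lemma is at most $-J_\alpha(\psi)$. Take the supremum over $\alpha$ and use Lemma 4. $\square$

**Lemma 7 (exponential tightness).** For every $\alpha>0$ there is a nonempty $\rho$-compact $K\subset\mathcal C^\infty$ such that for each $\eta>0$ the set $\{\rho(X^n,K)\ge\eta\}$ is contained in an event $\Omega_n^\eta$ with $\limsup_n\frac1n\log P(\Omega_n^\eta)\le-\alpha$.

*Proof.* **Step 1: $X^n$ is close to a polygonal path.** For $m\in\mathbb N$ pick $k$ with $2^{-k}<\frac1{4m}$ and a mesh $h=T/J$. The number $V_{i,j}$ of points of $N_i^{n\lambda}$ and $\bar N_i^n$ together in $(jh,(j+1)h]\times[0,1]$ is Poisson with mean $n(\lambda+1)h$. Chernoff's bound $P(\mathrm{Poisson}(\mu)>u)\le\exp\{-u[\log\frac u\mu-1]\}$ for $u>\mu$ gives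
$$P\big(V_{i,j}>\tfrac n{8m}\big)\le\exp\Big\{-\frac n{8m}\Big[\log\frac1{8m(\lambda+1)h}-1\Big]\Big\}\le e^{-n\alpha}$$
for $h$ small. If $V_{i,j}\le\frac n{8m}$ for all $j<J$ and $1\le i\le k$, each such $X_i^n$ moves by at most $\frac1{8m}$ within each mesh interval, so it is within $\frac1{4m}$ of its polygonal interpolation with nodes $jh$. Let $U_m$ be the set of $f$ with $f_0\equiv1$, $f_i$ polygonal with these nodes and nodal values in $[0,1]$ for $1\le i\le k$, and $f_i\equiv0$ for $i>k$. It is $\rho$-compact, a continuous image of a cube. We get $\rho(X^n,U_m)\le\frac1{4m}+2^{-k}<\frac1m$ outside an event $\Omega_{n,m}$ with $P(\Omega_{n,m})\le kJe^{-n\alpha}$.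

**Step 2: the compact set.** Let $K=\bigcap_m\{f:\rho(f,U_m)\le\frac1m\}$. It is $\rho$-closed and totally bounded, so compact. Its elements are $\rho$-limits of continuous paths, so $K\subset\mathcal C^\infty$. It contains the constant path $(1,0,0,\dots)$.

**Step 3: finitely many conditions suffice.** For each $\eta>0$ there is $m_0$ with $\bigcap_{m\le m_0}\{\rho(\cdot,U_m)<\frac1m\}\subset\{\rho(\cdot,K)<\eta\}$. Otherwise choose $f_l\in\bigcap_{m\le l}\{\rho(\cdot,U_m)<\frac1m\}$ with $\rho(f_l,K)\ge\eta$. For each $m$, $(f_l)_{l\ge m}$ is covered by finitely many balls of radius $2/m$, since $U_m$ is covered by finitely many balls of radius $1/m$. By a diagonal argument a subsequence is Cauchy; its limit $f$ satisfies $\rho(f,U_m)\le\frac1m$ for all $m$, so $f\in K$, a contradiction. Put $\Omega_n^\eta=\bigcup_{m\le m_0}\Omega_{n,m}$. $\square$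

*Proof of the upper bound.* Let $F$ be $\rho$-closed and Borel, $\alpha,\epsilon>0$, $K$ from Lemma 7. For $\psi\in K$ choose $r_\psi>0$ such that: if $\psi\notin F$, then $B_\rho(\psi,2r_\psi)\cap F=\emptyset$; if $\psi\in F$, then $\limsup_n\frac1n\log P(X^n\in B_\rho(\psi,2r_\psi))\le-\min(I(\psi)-\epsilon,1/\epsilon)$, by Lemma 6. Cover $K$ by finitely many $B_\rho(\psi_j,r_{\psi_j})$ and let $\eta=\min_jr_{\psi_j}$. Then $\{\rho(X^n,K)<\eta\}\subset\bigcup_j\{X^n\in B_\rho(\psi_j,2r_{\psi_j})\}$, so $P(X^n\in F)$ is at most $P(\Omega_n^\eta)$ plus the sum of $P(X^n\in B_\rho(\psi_j,2r_{\psi_j}))$ over those $j$ with $\psi_j\in F$. Hence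
$$\limsup_n\tfrac1n\log P(X^n\in F)\le-\min\{\alpha,\ \inf_FI-\epsilon,\ 1/\epsilon\}.$$
Let $\epsilon\to0$ and $\alpha\to\infty$. $\square$

## 8. Why tilting along $\psi$ itself is not enough

For the lower bound, take $\psi$ with $I(\psi)<\infty$ and fluxes $a_i,b_i$ from (15). The sensible first attempt is to use Lemma 2 with $\theta_i=a_i/(\lambda R_i(\psi))$ and $\bar\theta_i=b_i/q_i(\psi)$, so that $\psi$ becomes the typical path, and then compare. If $D(t)$ denotes the distance of $X^n$ and $\psi$ up to time $t$, the rates are Lipschitz and one finds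
$$D(t)\le\text{small}+\int_0^t\mathrm{const}\cdot\sum_i\big(\theta_i(s)+\bar\theta_i(s)\big)\,D(s)\,ds .$$
Gronwall's inequality closes this only if the multipliers are integrable. They need not be, even for paths of finite cost.

*First obstruction: vanishing rates.* Let $T<1$, $x=(1,0,0,\dots)$ and $\psi(t)=(1,t,\frac t2,0,0,\dots)$. Use the fluxes $a_1=1$, $a_2=\frac12$, and $0$ otherwise. The price per unit time is
$$L\big(1,\lambda(1-t^d)\big)+\tfrac t2+L\big(\tfrac12,\lambda(1-2^{-d})t^d\big)+\tfrac t2+\lambda\big(\tfrac t2\big)^d .$$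
Here $q_1=q_2=\frac t2$ with no service, and level 3 has rate $\lambda R_3=\lambda(t/2)^d$ with no arrival. The only unbounded part is $\frac12\log\frac1{t^d}$, which is integrable. So $I(\psi)<\infty$. But any fluxes with $a_2-b_2=\psi_2'=\frac12$ have $a_2\ge\frac12$, so
$$\theta_2(t)=\frac{a_2}{\lambda R_2(\psi)}\ge\frac1{2\lambda t^d},$$
which is not integrable at $0$. Truncating $\theta_2$ at a level $K$ does not help directly, since the Gronwall constants $e^{\mathrm{const}\int\theta\wedge K}$ are not bounded as $K\to\infty$.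

*Second obstruction: infinitely many levels.* We want only finitely many clocks to be tampered with in this delicate way, so we would like to freeze all levels $i>M$ at $x_i$. The plain truncation "$\psi_i$ for $i\le M$, $x_i$ for $i>M$" may leave $\mathcal S$. Let $x_i=2^{-i}$, and $\psi_0\equiv1$, $\psi_i(t)=2^{-i}e^{-t/2}$ for $i\ge1$. Then $\psi_i'=-\frac12\psi_i=-(\psi_i-\psi_{i+1})$, so the fluxes $a_i=0$, $b_i=q_i(\psi)$ produce $\psi$ at cost $\sum_i\int\lambda R_i(\psi)\,ds=\lambda T$, by (6). But $\psi_M(t)<x_{M+1}$ as soon as $t>2\log2$. If $T>2\log2$, truncation at any $M$ gives a path outside $\mathcal S$, whose cost is infinite.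

The way out has two parts. First, freeze not the high levels but a small fraction $c$ of the queues, namely the longest ones; this respects the order structure. Second, mix the result with a small multiple of a path along which all unfrozen rates are positive, and start the mixture with a pause. Both modifications must be almost free of cost. The hard term in the first will be a logarithm with a singularity that depends on $c$; averaging over $c$ removes it.

## 9. Freezing the longest queues by rank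

From here to Section 11 we assume $x_i\to0$; still any $d\ge1$ is allowed. Fix $\psi$ with $I(\psi)<\infty$ and the fluxes $a_i,b_i$ of (15). For an $\mathcal S$-valued path $y$ with absolutely continuous coordinates and $y_i'=a_i^y-b_i^y$, where integrable $a^y,b^y\ge0$ are specified together with $y$, write
$$C(y)=\sum_{i\ge1}\int_0^T\big[L(a_i^y,\lambda R_i(y))+L(b_i^y,q_i(y))\big]ds .\tag{17}$$
So $C(\psi)=I(\psi)$.

Line up the queues by rank $u\in(0,1)$, longest first: in the profile $\psi$ the ranks with queue length $\ge i$ occupy the interval of length $\psi_i$. Let the ranks $u<c$ keep the initial profile $x$ for all time, and let the ranks $u>c$ follow $\psi$. The proportion of length $\ge i$ is then $(x_i\wedge c)+(\psi_i-c)^+$. So for $c\in(0,1)$ set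
$$y_i^c=(\psi_i\vee c)-c+(x_i\wedge c),\quad i\ge0,\qquad a_i^c=a_i\mathbf 1_{\{\psi_i>c\}},\quad b_i^c=b_i\mathbf 1_{\{\psi_i>c\}}.\tag{18}$$
In the second example above with $c=2^{-m}$ and $i\ge m$ this gives $y_i^c\equiv2^{-i}=x_i$, as desired.

Since $\psi_i$ and $x_i$ are nonincreasing in $i$, and $y_0^c=1$, we have $y^c(t)\in\mathcal S$; and $y^c(0)=x$. Moreover $y_i^c-\psi_i=(c-\psi_i)^+-(c-x_i)^+\in[-c,c]$. Recall that an absolutely continuous function has derivative $0$ a.e. on each of its level sets; hence $(y_i^c)'=a_i^c-b_i^c$ a.e. By Lemma 3 there is $M$ with $\sup_t\psi_i\le c$ for all $i>M$. Then $x_i=\psi_i(0)\le c$ and $y_i^c\equiv x_i$ for $i>M$, with zero fluxes there.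

**Lemma 8.** $\liminf_{c\to0}C(y^c)\le I(\psi)$.

*Proof.* **Step 1: the rates along $y^c$ are not much smaller than along $\psi$.** On $\{\psi_i>c\}$, $i\ge1$, let $\kappa_i=\psi_i/(\psi_i-c)$. There $\psi_{i-1}\ge\psi_i>c$, so $y_{i-1}^c-y_i^c\ge\psi_{i-1}-\psi_i$, $y_i^c\ge\psi_i-c=\kappa_i^{-1}\psi_i$, and $y_{i-1}^c\ge\psi_{i-1}-c\ge\kappa_i^{-1}\psi_{i-1}$, because $w\mapsto w/(w-c)$ is decreasing. By (5),
$$R_i(y^c)\ge\kappa_i^{-(d-1)}R_i(\psi).$$
Also $q_i(y^c)\ge\psi_i-(\psi_{i+1}\vee c)\ge\kappa_i^{-1}q_i(\psi)$. The second inequality is clear if $\psi_{i+1}\ge c$; if $\psi_{i+1}<c$, then $\psi_i-c=\kappa_i^{-1}\psi_i\ge\kappa_i^{-1}(\psi_i-\psi_{i+1})$.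

**Step 2: splitting the cost.** On $\{\psi_i\le c\}$ the fluxes are zero and the cost density at level $i$ is $\lambda R_i(y^c)+q_i(y^c)$. On $\{\psi_i>c\}$ use (L4) with $p=d-1$ for arrivals and $p=1$ for services. Together,
$$\begin{aligned}C(y^c)\le{}&\sum_i\int_{\{\psi_i>c\}}\big[L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))\big]ds+\Theta(c)\\&+\sum_i\int_0^T\big(\lambda|R_i(y^c)-R_i(\psi)|+|q_i(y^c)-q_i(\psi)|\big)ds+\sum_i\int_{\{\psi_i\le c\}}\big(\lambda R_i(\psi)+q_i(\psi)\big)ds,\end{aligned}\tag{19}$$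
with $\Theta(c)=\sum_i\int_{\{\psi_i>c\}}\big((d-1)a_i+b_i\big)\log\frac{\psi_i}{\psi_i-c}\,ds$.

**Step 3: the third term of (19) tends to $0$.** For each $s$ the coordinates of $y^c(s)$ and $\psi(s)$ tend to $0$ as $i\to\infty$, so by (6) $\sum_{i\ge1}R_i(y^c)=1=\sum_{i\ge1}R_i(\psi)$ and $\sum_{i\ge0}q_i(y^c)=1=\sum_{i\ge0}q_i(\psi)$. As $c\to0$ the terms converge one by one. By Scheffé's lemma the sums of absolute differences tend to $0$ for each $s$; they are bounded, so their time integrals tend to $0$.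

**Step 4: first plus fourth terms are at most $I(\psi)+o(1)$.** The part of the fourth term over $\{0<\psi_i\le c\}$ tends to $0$ by dominated convergence. On $\{\psi_i=0\}$ we have $\psi_{i+1}=0$, so $q_i(\psi)=0$ and $b_i=0$ a.e. (finite cost); $\psi_i'=0$ a.e., so $a_i=0$ a.e. Therefore, a.e. there, $\lambda R_i(\psi)+q_i(\psi)=\lambda R_i(\psi)=L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))$. So what remains of the fourth term is the part of the integral in (15) over $\{\psi_i=0\}$, and the first term is the part over $\{\psi_i>c\}$.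

**Step 5: $\Theta(c)\to0$ along a sequence, by averaging over $c$.** For a fixed $c$ the path $\psi_i$ may spend time just above $c$, where the logarithm is large. But the logarithm is integrable in $c$. Let
$$f(r)=\int_0^r\log\frac1{1-u}\,du=\sum_{k\ge1}\frac{r^{k+1}}{k(k+1)}\le r^2\sum_{k\ge1}\frac1{k(k+1)}=r^2,\qquad r\in[0,1].$$
For $w>0$ substitute $c=wu$:
$$\frac1{c_0}\int_0^{c_0}\mathbf 1_{\{c<w\}}\log\frac w{w-c}\,dc=\frac w{c_0}f\Big(\min\big(1,\tfrac{c_0}w\big)\Big)\le\min\Big(\frac{c_0}w,\frac w{c_0}\Big).$$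
By Tonelli,
$$\frac1{c_0}\int_0^{c_0}\Theta(c)\,dc\le\sum_i\int_{\{\psi_i>0\}}\big((d-1)a_i+b_i\big)\min\Big(\frac{c_0}{\psi_i},\frac{\psi_i}{c_0}\Big)ds .$$
The minimum is at most $1$ and tends to $0$ pointwise as $c_0\to0$, and the total flux is finite by (15). By dominated convergence the average tends to $0$. For each $c_0$ some $c\in(0,c_0)$ has $\Theta(c)$ at most the average. So $\Theta(c)\to0$ along a sequence $c\to0$, and along it (19) gives the claim. $\square$

## 10. Mixing with a frozen fluid path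

Fix $c$ with $C(y^c)<\infty$, and $M\ge1$ with $\sup_t\psi_i\le c$ for $i>M$. In particular $x_{M+1}\le c<1$. We now make all rates at levels $1,\dots,M$ positive.

**Lemma 9 (frozen fluid path).** There is an $\mathcal S$-valued path $\eta$ with $\eta(0)=x$, $\eta_i\equiv x_i$ for $i>M$, $\eta_i'=\lambda R_i(\eta)-q_i(\eta)$ for $1\le i\le M$, and $R_i(\eta(s))>0$, $q_i(\eta(s))>0$ for $1\le i\le M$, $s\in(0,T]$. With fluxes $\lambda R_i(\eta),q_i(\eta)$ for $i\le M$ and $0$ for $i>M$, $C(\eta)\le(\lambda+1)T$.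

*Proof.* **Step 1: existence.** Use the gaps $p_i=\eta_i-\eta_{i+1}$, $0\le i\le M$, so $\eta_i=x_{M+1}+\sum_{j=i}^Mp_j$ for $i\le M$. Put $S_i=\sum_{k<d}\eta_{i-1}^k\eta_i^{d-1-k}$, so $R_i(\eta)=p_{i-1}S_i$. The equations become $p_i'=-p_ih_i(p)+g_i(p)$ with
$$h_0=\lambda S_1,\quad h_i=1+\lambda S_{i+1}\ (1\le i<M),\quad h_M=1;\qquad g_0=p_1,\quad g_i=\lambda p_{i-1}S_i+p_{i+1}\ (1\le i<M),\quad g_M=\lambda p_{M-1}S_M .$$
The polynomials $h_i,g_i$ are nonnegative on the nonnegative orthant. Consider first $p_i'=-p_ih_i(p^+)+g_i(p^+)$ with $p^+$ the componentwise positive part, starting from $p_i(0)=x_i-x_{i+1}\ge0$. The right side is locally Lipschitz, so there is a unique maximal solution. Variation of constants gives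
$$p_i(t)=p_i(0)e^{-\int_0^th_i(p^+)\,du}+\int_0^te^{-\int_s^th_i(p^+)\,du}g_i(p^+(s))\,ds\ge0 .$$
Hence $p=p^+$ solves the original equation. Adding the equations, $\sum_{i\le M}p_i'=0$, so $\sum_{i\le M}p_i=1-x_{M+1}$ is conserved, $p$ is bounded, and the solution is global. So $\eta$ exists, $\eta_0=1$, and $\eta(t)\in\mathcal S$.

**Step 2: positivity.** With $D_0=1+\lambda d$ we have $0\le h_i\le D_0$, as $\eta\le1$. So $p_i'\ge-D_0p_i+g_i$. In particular $p_i'\ge-D_0p_i$ for all $i\le M$; $p_i'\ge-D_0p_i+p_{i+1}$ for $i<M$; and $p_i'\ge-D_0p_i+\lambda p_{i-1}^d$ for $1\le i\le M$, since $S_i\ge\eta_{i-1}^{d-1}\ge p_{i-1}^{d-1}$. Since $\sum_ip_i(0)=1-x_{M+1}>0$, some $p_j(0)>0$, so $p_j>0$ on $[0,T]$. The other two inequalities then spread positivity to the neighbors: $p_{j\pm1}>0$ on $(0,T]$, then $p_{j\pm2}>0$, and so on. Hence $R_i(\eta(s))=p_{i-1}S_i\ge p_{i-1}(s)^d>0$ and $q_i(\eta(s))=p_i(s)>0$.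

**Step 3: cost.** Levels $i\le M$ cost nothing. The levels $i>M$ have zero flux, and their rates telescope: $C(\eta)=\int_0^T(\lambda\eta_M^d+x_{M+1})\,ds\le(\lambda+1)T$. $\square$

*The mixture.* For $\epsilon,\tau\in(0,1)$, $\tau<T$, let
$$y^*(t)=(1-\epsilon)\hat y(t)+\epsilon\,\eta(t),\qquad\hat y(t)=y^c\big((t-\tau)^+\big),\tag{20}$$
with fluxes $a_i^*=(1-\epsilon)\hat a_i+\epsilon\lambda R_i(\eta)$, $b_i^*=(1-\epsilon)\hat b_i+\epsilon q_i(\eta)$ for $i\le M$ and $0$ for $i>M$, where $\hat a_i(t)=a_i^c(t-\tau)\mathbf 1_{t>\tau}$, $\hat b_i(t)=b_i^c(t-\tau)\mathbf 1_{t>\tau}$. Then $y^*(t)\in\mathcal S$, $y^*(0)=x$, and $y_i^*\equiv x_i$ for $i>M$. The pause of length $\tau$ has this purpose: $R_i(\eta)$ and $q_i(\eta)$ may vanish at time $0$, and while they are small the only flux will be that of $\eta$ itself.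

**Lemma 10.** For all $\delta,\gamma>0$ there are $c,M,\epsilon,\tau$ such that $\rho(y^*,\psi)<\delta$ and $C(y^*)\le I(\psi)+\gamma$.

*Proof.* **Step 1: the pause.** On $[0,\tau]$ the path $\hat y$ has zero flux and total rate at most $\lambda+1$; afterwards it is a shift of $y^c$. So $C(\hat y)\le C(y^c)+(\lambda+1)\tau$.

**Step 2: rates of a mixture.** Writing $z_{i-1}=(z_{i-1}-z_i)+z_i$, we see that
$$R_i(z)=\sum_{k\ge1}\binom dk(z_{i-1}-z_i)^kz_i^{d-k}$$
is a homogeneous polynomial of degree $d$ with nonnegative coefficients in the nonnegative variables $z_{i-1}-z_i$ and $z_i$. Such a polynomial is superadditive, so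
$$R_i(y^*)\ge r_i:=(1-\epsilon)^dR_i(\hat y)+\epsilon^dR_i(\eta),\qquad\sum_i\big(R_i(y^*)-r_i\big)=1-(1-\epsilon)^d-\epsilon^d\le d\epsilon,\tag{21}$$
by (6) and Bernoulli's inequality. For services simply $q_i(y^*)=(1-\epsilon)q_i(\hat y)+\epsilon q_i(\eta)$.

**Step 3: cost of the mixture.** Arrivals: by (L3), $L(a_i^*,\lambda R_i(y^*))\le L(a_i^*,\lambda r_i)+\lambda(R_i(y^*)-r_i)$. Write $a_i^\eta$ for the arrival flux of $\eta$. By (L2) and then (L5) with $s=1-\epsilon$ and $s=\epsilon$,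
$$\begin{aligned}L(a_i^*,\lambda r_i)\le{}&L\big((1-\epsilon)\hat a_i,(1-\epsilon)^d\lambda R_i(\hat y)\big)+L\big(\epsilon a_i^\eta,\epsilon^d\lambda R_i(\eta)\big)\\\le{}&(1-\epsilon)L(\hat a_i,\lambda R_i(\hat y))+(d-1)\log\tfrac1{1-\epsilon}\,\hat a_i+\epsilon L(a_i^\eta,\lambda R_i(\eta))+(d-1)\epsilon\log\tfrac1\epsilon\,a_i^\eta .\end{aligned}$$
Services: (L2) alone. Summing, with $\sum_ia_i^\eta\le\lambda$,
$$C(y^*)\le(1-\epsilon)C(\hat y)+\epsilon C(\eta)+\lambda d\epsilon T+(d-1)\log\tfrac1{1-\epsilon}\sum_i\int_0^Ta_i\,ds+(d-1)\epsilon\log\tfrac1\epsilon\,\lambda T .$$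
Hence $\limsup_{\epsilon,\tau\to0}C(y^*)\le C(y^c)$. Also $\sup_t|y_i^*-y_i^c|\le\epsilon+\sup_t|y_i^c((t-\tau)^+)-y_i^c(t)|\to0$ for each $i$, so $y^*\to y^c$ in $\rho$; and $\rho(y^c,\psi)\le2c$. With Lemma 8 choose first $c$, then $\epsilon$ and $\tau$. $\square$

*The multipliers are now integrable.* For $1\le i\le M$ and $s\in(0,T]$ put $\theta_i=a_i^*/(\lambda R_i(y^*))$ and $\bar\theta_i=b_i^*/q_i(y^*)$. The denominators are positive because $R_i(y^*)\ge\epsilon^dR_i(\eta)$ and $q_i(y^*)\ge\epsilon q_i(\eta)$. On $(0,\tau]$ the fluxes are $\epsilon\lambda R_i(\eta)$ and $\epsilon q_i(\eta)$, so $\theta_i\le\epsilon^{1-d}$ and $\bar\theta_i\le1$. On $[\tau,T]$, $R_i(y^*)$ and $q_i(y^*)$ are bounded below by a positive constant, by continuity of $R_i(\eta)$ and $q_i(\eta)$; and $\int_0^T[\lambda R_i(y^*)\ell(\theta_i)+q_i(y^*)\ell(\bar\theta_i)]ds\le C(y^*)<\infty$. Since $\theta\le\ell(\theta)+e-1$,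
$$Q:=\sum_{i\le M}\int_0^T\big(\ell(\theta_i)+\ell(\bar\theta_i)\big)ds<\infty,\qquad\theta_i,\bar\theta_i\in L^1[0,T].\tag{22}$$
The frozen levels $i>M$ contribute their telescoped rates, so
$$C(y^*)=\sum_{i\le M}\int_0^T\big[\lambda R_i(y^*)\ell(\theta_i)+q_i(y^*)\ell(\bar\theta_i)\big]ds+\int_0^T\big[\lambda(y_M^*)^d+x_{M+1}\big]ds .\tag{23}$$

## 11. The lower bound by tilting toward $y^*$

Fix $\psi$ with $I(\psi)<\infty$, $\delta,\gamma>0$, and $y^*$ from Lemma 10. For $K\ge1$ let $\theta_i^K=\theta_i\wedge K$, $\bar\theta_i^K=\bar\theta_i\wedge K$ for $i\le M$ and $\theta_i^K=\bar\theta_i^K=0$ for $i>M$. Let $\tilde P=\tilde P_{n,K}$ be the measure of Lemma 2 for these multipliers (values at $s=0$ are irrelevant).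

**Step 1: under $\tilde P$, $X^n$ is close to $y^*$.** $\tilde P$-a.s. $X_i^n(t)=X_i^n(0)$ for $i>M$. For $1\le i\le M$,
$$X_i^n(t)=X_i^n(0)+\int_0^t\big[\lambda R_i^n(X^n)\theta_i^K-q_i(X^n)\bar\theta_i^K\big]ds+m_i(t),$$
where $m_i$ is a $\tilde P$-martingale with jumps $\pm\frac1n$, square integrable because $E[\mathcal N^2K^{\mathcal N}]<\infty$. So $\tilde Em_i(T)^2$ is $n^{-2}$ times the expected number of jumps at level $i$, which is at most $(\lambda+1)KT\,n$, and Doob's inequality gives $\tilde E\sup_tm_i^2\le4(\lambda+1)KT/n$. On the other hand $y_i^*(t)=x_i+\int_0^t[\lambda R_i(y^*)\theta_i-q_i(y^*)\bar\theta_i]ds$. Let $D(t)=\max_{1\le i\le M}\sup_{s\le t}|X_i^n(s)-y_i^*(s)|\le1$ and $\zeta_n=|X_{M+1}^n(0)-x_{M+1}|$. By (7), (8), for $1\le i\le M$,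
$$|R_i^n(X^n)-R_i(y^*)|\le2dD(s)+\tfrac{2C_d}n,\qquad|q_i(X^n)-q_i(y^*)|\le2D(s)+\zeta_n .\tag{24}$$
Write $R_i^n(X^n)\theta_i^K-R_i(y^*)\theta_i=(R_i^n(X^n)-R_i(y^*))\theta_i^K+R_i(y^*)(\theta_i^K-\theta_i)$, similarly for services, and use $\theta^K\le\theta$ and $R_i(y^*),q_i(y^*)\le1$:
$$D(t)\le\xi_n+e_K+\int_0^tg(s)D(s)\,ds,\qquad g=\sum_{i\le M}(2\lambda d\,\theta_i+2\bar\theta_i)\in L^1,$$
$$\xi_n=\sum_{i\le M}\Big(|X_i^n(0)-x_i|+\sup_t|m_i(t)|+\tfrac{2C_d\lambda}n\int_0^T\theta_i\,ds+\zeta_n\int_0^T\bar\theta_i\,ds\Big),\qquad e_K=\sum_{i\le M}\int_0^T\big[\lambda|\theta_i-\theta_i^K|+|\bar\theta_i-\bar\theta_i^K|\big]ds .$$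
For fixed $K$, $\tilde E\xi_n\to0$ as $n\to\infty$; and $e_K\to0$ as $K\to\infty$ by (22). By Gronwall, $D(T)\le(\xi_n+e_K)e^{\int g}$; here $g$ does not depend on $K$, which is what failed in Section 8. Put $d_K=e_Ke^{\int g}\to0$. Then $\limsup_n\tilde ED(T)\le d_K$. Moreover $\rho(X^n,y^*)\le D(T)+\sum_{i>M}2^{-i}|X_i^n(0)-x_i|$, and the sum tends to $0$. So if $d_K<\delta/2$, then $\tilde P(\rho(X^n,y^*)<\delta)\to1$.

**Step 2: the entropy of $\tilde P$ is at most $n(I(\psi)+2\gamma)$.** Since $\ell(0)=1$, $\sum_{i>M}R_i^n(X^n)=B_n(X_M^n)$ and $\sum_{i>M}q_i(X^n)=X_{M+1}^n(0)$, (10) gives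
$$\tfrac1nH(\tilde P|P)=\tilde E\int_0^T\Big\{\sum_{i\le M}\big[\lambda R_i^n(X^n)\ell(\theta_i^K)+q_i(X^n)\ell(\bar\theta_i^K)\big]+\lambda B_n(X_M^n)+X_{M+1}^n(0)\Big\}ds .\tag{25}$$
For $K\ge1$, $\ell(\theta\wedge K)\le\ell(\theta)$, because $\ell$ increases on $[1,\infty)$. By (24) and $B_n(X_M^n)\le(y_M^*)^d+dD(T)+C_d/n$, comparison with (23) gives
$$\tfrac1nH(\tilde P|P)\le C(y^*)+\tilde E\Big[\lambda\big(2dD(T)+\tfrac{2C_d}n\big)Q+\big(2D(T)+\zeta_n\big)Q+\lambda T\big(dD(T)+\tfrac{C_d}n\big)+T\zeta_n\Big].$$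
So $\limsup_n\frac1nH(\tilde P|P)\le C(y^*)+(2\lambda d+2)(Q+T)d_K\le I(\psi)+2\gamma$ for $K$ large.

**Step 3: from entropy to probability.** Let $A=\{\rho(X^n,\psi)<2\delta\}$; since $\rho(y^*,\psi)<\delta$, $\tilde P(A)\to1$. As $\tilde P(Z>0)=1$, Jensen's inequality gives
$$P(A)\ge\tilde E[Z^{-1};A]\ge\tilde P(A)\exp\Big\{-\frac{\tilde E[\log Z;A]}{\tilde P(A)}\Big\},$$
and $\tilde E[\log Z;A]=H(\tilde P|P)-E[Z\log Z;A^c]\le H(\tilde P|P)+e^{-1}$, because $u\log u\ge-e^{-1}$. Hence
$$\liminf_n\tfrac1n\log P(\rho(X^n,\psi)<2\delta)\ge-I(\psi)-2\gamma .\tag{26}$$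
Here $\gamma,\delta>0$ are arbitrary. If $G$ is $\rho$-open and Borel, $\psi\in G$ and $I(\psi)<\infty$, then $G\supset B_\rho(\psi,2\delta)$ for small $\delta$, so $\liminf_n\frac1n\log P(X^n\in G)\ge-I(\psi)$. With Lemma 5 and Section 7, Theorem 1 is proved. $\blacksquare$

## 12. Explicit rate, uniform topology, and the unique zero

*Theorem 2, part 1.* This is Lemmas 3 and 4. For $r,q>0$ the maximizer in (13) is $e^\beta=a/r=\frac{v+\sqrt{v^2+4rq}}{2r}$, and $a+b=\sqrt{v^2+4rq}$, which gives the explicit $\Lambda$. The formula with the minimum is Step 3 of Lemma 4 when $\Lambda<\infty$; when $\Lambda=\infty$ it follows from $\Lambda\le L(a,r)+L(b,q)$.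

*Theorem 2, part 2.* **Step 1: near a path of finite cost, $\rho$ controls $\|\cdot\|_\infty$ on $\mathcal S$-valued paths.** Let $\psi$ be $\mathcal S$-valued with $\sup_t\psi_k\to0$ as $k\to\infty$, and $f$ be $\mathcal S$-valued. For $i>k$, $|f_i-\psi_i|\le\max(f_k,\psi_k)\le\psi_k+|f_k-\psi_k|$. So for each $r>0$, choosing $k$ large and then $r'$ small, every $\mathcal S$-valued $f\in B_\rho(\psi,r')$ satisfies $\|f-\psi\|_\infty<r$. By Lemma 3 this applies to all $\psi$ with $I(\psi)<\infty$.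

**Step 2: lower bound.** If $G$ is $\|\cdot\|_\infty$-open and Borel, $\psi\in G$, $I(\psi)<\infty$, then $\mathcal S$-valued paths in some $B_\rho(\psi,r')$ belong to $G$. As $X^n$ is $\mathcal S$-valued, (26) gives the bound.

**Step 3: upper bound.** Let $F$ be $\|\cdot\|_\infty$-closed and Borel. Repeat the covering argument of Section 7 with these choices. For $\psi\in K$ with $I(\psi)=\infty$, whether in $F$ or not, take $r_\psi$ so that $B_\rho(\psi,2r_\psi)$ has exponential rate at most $-1/\epsilon$ (Lemma 6). For $I(\psi)<\infty$ and $\psi\notin F$, take $r_\psi$ so that $B_\rho(\psi,2r_\psi)$ contains no $\mathcal S$-valued path of $F$ (Step 1); then $X^n\in F$ cannot happen in this ball. For $I(\psi)<\infty$ and $\psi\in F$ choose $r_\psi$ as before. The conclusion $\limsup_n\frac1n\log P(X^n\in F)\le-\min\{\alpha,\inf_FI-\epsilon,1/\epsilon\}$ is unchanged.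

**Step 4: compactness.** A sequence in $\{I\le c\}$ has a $\rho$-convergent subsequence with limit in $\{I\le c\}$ (Lemma 5). All its members are $\mathcal S$-valued, so by Step 1 it converges in $\|\cdot\|_\infty$.

*Theorem 2, part 3.* The upper bound for the whole space gives $0\le-\inf I$, and level sets are compact, so a zero exists. By (14), $I(\psi)=0$ for $\psi\in\mathcal V$ with absolutely continuous coordinates iff $\Lambda=0$ a.e. at all levels. If $r+q>0$, the map $\beta\mapsto\beta v-r(e^\beta-1)-q(e^{-\beta}-1)$ is strictly concave, vanishes at $\beta=0$, and has derivative $v-r+q$ there; so $\Lambda=0$ iff $v=r-q$. If $r=q=0$, $\Lambda=0$ iff $v=0$. So the zeros are exactly the $\mathcal S$-valued solutions of the stated equation. For two solutions let $w=\sum_{i\ge1}2^{-i}|\psi_i-\tilde\psi_i|$. By (7), level $i$ of the right side changes by at most $\lambda d(|\psi_{i-1}-\tilde\psi_{i-1}|+|\psi_i-\tilde\psi_i|)+|\psi_i-\tilde\psi_i|+|\psi_{i+1}-\tilde\psi_{i+1}|$.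 Weighting by $2^{-i}$ and summing, $w(t)\le(\frac32\lambda d+3)\int_0^tw\,ds$, so $w=0$ by Gronwall.

The set $F_\delta=\{\psi:\|\psi-\psi^*\|_\infty\ge\delta\}$ is Borel (countable suprema) and $\|\cdot\|_\infty$-closed. If $\inf_{F_\delta}I$ were $0$, a sequence in $F_\delta$ with $I\to0$ would, by part 2, have a $\|\cdot\|_\infty$-limit in $F_\delta$, on which $I=0$ by lower semicontinuity; this contradicts uniqueness. So $\inf_{F_\delta}I>0$, and the upper bound of part 2 gives the exponential decay.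

## 13. Arbitrary initial profiles: mass at infinity, and $d=1$

We prove Theorem 2, part 4. Let $x\in\mathcal S$ be arbitrary and $d\ge1$. Nothing in Sections 3 to 11 used $d\ge2$, so for $x_i\to0$ there is nothing to add. In general let $\omega=\lim_ix_i\in[0,1]$. For example $x=(1,\frac12,\frac12,\dots)$ has $\omega=\frac12$; here $X^n(0)$ describes finite queues, half of them empty and half with lengths tending to infinity with $n$. Sections 3 to 7 were written for arbitrary $x\in\mathcal S$. So the formulas for $I$, the compact level sets and the upper bound for $\rho$-closed Borel sets hold, and $I(\psi)<\infty$ implies $\sup_t|\psi_i(t)-x_i|\to0$. In that case $\psi_i(t)\ge\lim_j\psi_j(t)=\omega$ for all $i,t$, and $\sup_t\psi_i\to\omega$. Only the lower bound for $\rho$-open Borel sets remains.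

*The case $\omega=1$.* Then $x=\mathbf 1:=(1,1,\dots)$, and $I(\psi)<\infty$ forces $\psi\equiv\mathbf 1$. All rates vanish along $\mathbf 1$, and $\Lambda(0;0,0)=0$, so $I(\mathbf 1)=0$. The upper bound for $\{f:\rho(f,\mathbf 1)\ge\delta\}$, where $I=\infty$, gives $P(\rho(X^n,\mathbf 1)<\delta)\to1$ for every $\delta>0$. This is the lower bound.

*The case $\omega<1$.* Fix $\psi$ with $I(\psi)<\infty$ and fluxes from (15).

**Step 1: freezing by rank, above the level $\omega$.** For $c\in(0,1-\omega)$ put $\tilde c=\omega+c<1$, $\tilde\psi_i=\psi_i-\omega\ge0$, and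
$$y_i^c=(\psi_i\vee\tilde c)-\tilde c+(x_i\wedge\tilde c),\qquad a_i^c=a_i\mathbf 1_{\{\tilde\psi_i>c\}},\quad b_i^c=b_i\mathbf 1_{\{\tilde\psi_i>c\}}.$$
As before $y^c(t)\in\mathcal S$, $y^c(0)=x$ and $(y_i^c)'=a_i^c-b_i^c$ a.e. Also $y_i^c-\psi_i=(\tilde c-\psi_i)^+-(\tilde c-x_i)^+\in[-c,c]$, since $\psi_i,x_i\ge\omega$. On $\{\tilde\psi_i>c\}$ put $\kappa_i=\tilde\psi_i/(\tilde\psi_i-c)$. There
$$y_i^c\ge\psi_i-\tilde c+\omega=\tilde\psi_i-c+\omega\ge\Big(1-\frac c{\tilde\psi_i}\Big)(\tilde\psi_i+\omega)=\kappa_i^{-1}\psi_i,$$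
and likewise $y_{i-1}^c\ge\kappa_{i-1}^{-1}\psi_{i-1}\ge\kappa_i^{-1}\psi_{i-1}$; and $y_{i-1}^c-y_i^c\ge\psi_{i-1}-\psi_i$. So $R_i(y^c)\ge\kappa_i^{-(d-1)}R_i(\psi)$ by (5). Next, $q_i(y^c)\ge\psi_i-(\psi_{i+1}\vee\tilde c)$. If $\psi_{i+1}\ge\tilde c$ this is $q_i(\psi)$; if $\psi_{i+1}<\tilde c$ it is $\psi_i-\tilde c=\kappa_i^{-1}\tilde\psi_i\ge\kappa_i^{-1}q_i(\psi)$, because $\psi_{i+1}\ge\omega$. So (19) holds with $\tilde\psi_i$ in place of $\psi_i$ in the regions and in $\Theta(c)=\sum_i\int_{\{\tilde\psi_i>c\}}((d-1)a_i+b_i)\log\frac{\tilde\psi_i}{\tilde\psi_i-c}\,ds$.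

The terms are treated as in Lemma 8. Third term: the coordinates of $y^c$ and of $\psi$ tend to $\omega$ as $i\to\infty$, so $\sum_{i\ge1}R_i=1-\omega^d$ and $\sum_{i\ge0}q_i=1-\omega$ for both paths, and Scheffé's lemma applies. Fourth term: the part over $\{0<\tilde\psi_i\le c\}$ tends to $0$ by dominated convergence; on $\{\tilde\psi_i=0\}$, $\psi_i=\psi_{i+1}=\omega$, so $q_i(\psi)=0$, $b_i=0$ a.e., $\psi_i'=0$ a.e., $a_i=0$ a.e., and $\lambda R_i(\psi)+q_i(\psi)=L(a_i,\lambda R_i(\psi))+L(b_i,q_i(\psi))$ as before. $\Theta$: the averaging over $c\in(0,c_0)$, $c_0<1-\omega$, is the same computation with $w=\tilde\psi_i$. Hence $\liminf_{c\to0}C(y^c)\le I(\psi)$.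

**Step 2: the mixture.** Choose $M\ge1$ with $\sup_t\psi_i\le\tilde c$ for $i>M$, possible since $\sup_t\psi_i\to\omega<\tilde c$. Then $x_i\le\tilde c$ for $i>M$, so $y_i^c\equiv x_i$ with zero fluxes there, and $x_{M+1}\le\tilde c<1$. The construction of $\eta$ and its positivity in Lemma 9 used only $x_{M+1}<1$. Its cost is now $C(\eta)=\int_0^T[\lambda(\eta_M^d-\omega^d)+x_{M+1}-\omega]ds\le(\lambda+1)T$. Define $y^*$ by (20). All paths involved have coordinates tending to $\omega$, so in (21) $\sum_i(R_i(y^*)-r_i)=(1-\omega^d)(1-(1-\epsilon)^d-\epsilon^d)\le d\epsilon$. The rest of Lemma 10, and (22), are unchanged. In (23) the last integral becomes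
$$\int_0^T\big[\lambda\big((y_M^*)^d-\omega^d\big)+x_{M+1}-\omega\big]ds .\tag{27}$$

**Step 3: the tilt must not freeze all high levels.** If we set the multipliers to $0$ at all levels $i>M$, the entropy (25) would pay $\lambda B_n(X_M^n)+X_{M+1}^n(0)$, which exceeds (27) by $\lambda\omega^d+\omega$ per unit time in the limit: we would pay for stopping the clocks of queues of near-infinite length. Those clocks should run freely. Let $2^{-k}<\delta/2$ and $M'=\max(M,k)+1$. Use $\theta_i^K,\bar\theta_i^K$ as before for $i\le M$, multiplier $0$ for $M<i\le M'$, and $1$ for $i>M'$. Then $X_i^n$ is constant for $M<i\le M'$; in particular $X_{M+1}^n$ is, so the Gronwall argument for $i\le M$ is unchanged. In $\rho(X^n,y^*)$ the coordinates $i\le M$ contribute at most $D(T)$, those with $M<i\le k$ a term tending to $0$, and those beyond $k$ at most $2^{-k}<\delta/2$. So $\tilde P(\rho(X^n,y^*)<\delta)\to1$ when $K$ is so large that $d_K<\delta/2-2^{-k}$.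

**Step 4: the entropy.** Since $\ell(1)=0$, levels above $M'$ cost nothing, and the last two terms in (25) become
$$\lambda\big[B_n(X_M^n)-B_n(X_{M'}^n(0))\big]+X_{M+1}^n(0)-X_{M'+1}^n .$$
Here $B_n(X_{M'}^n(0))\to x_{M'}^d\ge\omega^d$. For the last term we need that $X_{M'+1}^n$ does not fall below $\omega$ on average. For $j>M'$ let $v_j(t)=\tilde EX_j^n(t)$. The clocks at level $j$ have their natural rates under $\tilde P$, so $v_j$ is absolutely continuous with $v_j'=\tilde E[\lambda R_j^n(X^n)]-(v_j-v_{j+1})\ge-(v_j-v_{j+1})$ a.e., that is, $(e^tv_j)'\ge e^tv_{j+1}$. Iterating $m$ times,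
$$v_j(t)\ge\sum_{l<m}e^{-t}\frac{t^l}{l!}X_{j+l}^n(0).$$
Let $n\to\infty$: $\liminf_nv_j(t)\ge\sum_{l<m}e^{-t}\frac{t^l}{l!}x_{j+l}\ge\omega\sum_{l<m}e^{-t}\frac{t^l}{l!}$; let $m\to\infty$: $\liminf_nv_{M'+1}(t)\ge\omega$. By Fatou's lemma $\liminf_n\int_0^Tv_{M'+1}\,ds\ge\omega T$. Comparing with (23), with last integral (27), exactly as in Section 11,
$$\limsup_n\tfrac1nH(\tilde P|P)\le C(y^*)+(2\lambda d+2)(Q+T)d_K\le I(\psi)+2\gamma$$
for $K$ large. Step 3 of Section 11 then gives (26), and with it the lower bound for every $\rho$-open Borel set $G$, in particular for every $J_1$-open one. This proves part 4, and Theorem 2. $\blacksquare$
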